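# Fixed points of Boolean networks with a simple signed interaction graph

## 1. Boolean networks, signed graphs, thresholds and switchings

Throughout, $n\ge 1$ and $[n]=\{1,\dots,n\}$. For $x\in\{0,1\}^n$ and $j\in[n]$, write $x^{(j)}$ for $x$ with its $j$-th coordinate flipped, and $|x|=\sum_j x_j$ for its weight. We compare points coordinatewise: $x\le y$ means $x_i\le y_i$ for all $i$. We set $\binom ab=0$ if $b<0$ or $b>a$, and we write points as words, so $011$ means $(0,1,1)$.

**Definition (Boolean network, fixed point).** A Boolean network on $n$ components is a map $f=(f_1,\dots,f_n):\{0,1\}^n\to\{0,1\}^n$. A fixed point is an $x$ with $f(x)=x$. The set of fixed points is $\mathrm{Fix}(f)$.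

**Definition (signed interaction graph).** $D(f)$ is the signed digraph on $[n]$ defined as follows, for all $i,j\in[n]$, where $i=j$ is allowed. There is a positive arc from $j$ to $i$ if some $x$ with $x_j=0$ has $f_i(x)<f_i(x^{(j)})$. There is a negative arc from $j$ to $i$ if some $x$ with $x_j=0$ has $f_i(x)>f_i(x^{(j)})$.

So a positive arc $j\to i$ says that raising $x_j$ can raise $f_i$, and a negative arc says that raising $x_j$ can lower $f_i$. Both may happen, at different $x$. For example, let $n=3$ and
$$f_1(x)=x_2\wedge\neg x_3,\qquad f_2(x)=x_1\oplus x_3,\qquad f_3(x)=x_1 .$$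
Vertex $1$ receives a positive arc from $2$ and a negative arc from $3$. Vertex $2$ receives arcs of both signs from $1$ and from $3$. Vertex $3$ receives one positive arc from $1$. A fixed point has $x_3=x_1$, hence $x_2=0$, hence $x_1=0$, so $\mathrm{Fix}(f)=\{000\}$.

**Definition (simple, loop).** A signed digraph is simple if for every ordered pair $(j,i)$ it has at most one arc from $j$ to $i$. A loop, or cycle of length one, is an arc from a vertex to itself.

The graph above is loopless but not simple, because of the arcs into $2$. The identity network $f(x)=x$ has a graph that consists of $n$ positive loops: it is simple but not loopless.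

**Definition ($F(D)$, $\max(D)$).** For a signed digraph $D$ on $[n]$, $F(D)$ is the set of networks $f$ with $D(f)=D$, and $\max(D)$ is the maximum number of fixed points of an $f\in F(D)$. We write $D(f)\subseteq D$ if every signed arc of $D(f)$ is an arc of $D$.

If $D$ is simple, $F(D)$ is not empty: let $f_i(x)=1$ exactly when all positive in-neighbors of $i$ have value $1$ and all negative in-neighbors have value $0$. As an example of $\max$, let $D$ have vertices $1,2$, a positive arc $1\to2$ and a negative arc $2\to1$. Then $F(D)$ contains only $f(x)=(\neg x_2,x_1)$. A fixed point would satisfy $x_1=\neg x_2$ and $x_2=x_1$, so $\max(D)=0$.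

**Definition (complete graphs).** $K_n^-$ has exactly one arc $j\to i$ for each $i\ne j$, all negative, and no loops. $K_n^+$ is the same with all arcs positive.

The networks that matter most for $K_n^-$ are thresholds. For $0\le m\le n$ let $h_m$ be the network
$$(h_m)_i(x)=1\iff \sum_{j\ne i}x_j\le m-1 .$$
For $n=3$ and $m=1$, this says that component $i$ switches on if and only if both others are off. Its fixed points are $100$, $010$, $001$.

**Lemma 1 (threshold networks).** $D(h_m)\subseteq K_n^-$ and $\mathrm{Fix}(h_m)=\{x:|x|=m\}$. If $1\le m\le n-1$, then $D(h_m)=K_n^-$.

*Proof.* The function $(h_m)_i$ does not depend on $x_i$ and is nonincreasing in the other variables, so $D(h_m)\subseteq K_n^-$. Let $|x|=m$. If $x_i=1$, the other coordinates sum to $m-1$ and $(h_m)_i(x)=1$. If $x_i=0$, they sum to $m$ and $(h_m)_i(x)=0$. So $x$ is fixed. Conversely, let $x$ be fixed. If some $x_i=1$, then $|x|-1\le m-1$, so $|x|\le m$. If some $x_i=0$, then $|x|\ge m$. When $x$ has both a $0$ and a $1$, this gives $|x|=m$. When $x=0\cdots0$, the second condition gives $0\ge m$, so $m=0=|x|$. When $x=1\cdots1$, the first gives $n\le m$, so $m=n=|x|$. Finally, let $1\le m\le n-1$ and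 $i\ne j$. Take $x$ with $x_i=x_j=0$ and exactly $m-1$ ones among the other $n-2$ coordinates, which is possible since $0\le m-1\le n-2$. Then $(h_m)_i(x)=1$ and $(h_m)_i(x^{(j)})=0$, so the negative arc $j\to i$ exists. $\square$

**Definition (switching).** Let $w\in\{\pm1\}^n$, and let $\varphi_w$ be the map on $\{0,1\}^n$ that flips the coordinates $i$ with $w_i=-1$. The switching of $f$ by $w$ is $g=\varphi_w\circ f\circ\varphi_w$. The switching of a signed digraph $D$ by $w$ is obtained by multiplying the sign of each arc $j\to i$ by $w_iw_j$.

For example, $f(x)=(x_2,x_1)$ has graph $K_2^+$ and fixed points $00,11$. With $w=(1,-1)$ it becomes $g(x)=(\neg x_2,\neg x_1)$, with graph $K_2^-$ and fixed points $01,10$.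

**Lemma 2 (switching).** If $g=\varphi_w\circ f\circ\varphi_w$, then $\mathrm{Fix}(g)=\varphi_w(\mathrm{Fix}(f))$, and $D(g)$ is the switching of $D(f)$ by $w$.

*Proof.* Since $\varphi_w$ is an involution, $g(\varphi_w(x))=\varphi_w(f(x))$, which equals $\varphi_w(x)$ if and only if $f(x)=x$. For the graph, $g_i(x)$ equals $f_i(\varphi_w(x))$, complemented if $w_i=-1$. Raising $x_j$ raises the $j$-th coordinate of $\varphi_w(x)$ if $w_j=1$ and lowers it if $w_j=-1$. So the effect of $j$ on $i$ is reversed once for $w_j=-1$ and once for $w_i=-1$, and its sign is multiplied by $w_iw_j$. In particular loops keep their signs. $\square$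

The switchings of $K_n^-$ are thus the digraphs with exactly one arc $j\to i$ of sign $-w_iw_j$ for each $i\ne j$, and no loops. The product of the signs along the cycle $1\to2\to3\to1$ does not change under switching, since it is multiplied by $(w_1w_2)(w_2w_3)(w_3w_1)=1$. It is $+1$ in $K_3^+$ and $-1$ in $K_3^-$, so $K_3^+$ is not a switching of $K_3^-$.

**Definition ($H(D)$).** For a signed digraph $D$ on $[n]$, $H(D)$ is the unsigned digraph on $[n]$ with an arc $j\to i$ ($j\ne i$) if and only if $D$ has both a positive and a negative arc from $j$ to $i$, and a loop at $i$ if and only if $D$ has a positive loop at $i$.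

For the three-component example above, $H(D)$ has the arcs $1\to2$ and $3\to2$ and is acyclic. If $D$ is simple and loopless, $H(D)$ has no arcs at all.

## 2. The central binomial bound

How many fixed points can a network have, if we know only its signed interaction graph? The following conjecture is posed in "Introduction to Finite Dynamical Systems" (https://www.i3s.unice.fr/~richard/M2RIF20192020/cours7_M2RIF_2019-2020.pdf).

**Conjecture 1.** If $D$ is a simple signed digraph with $n$ vertices and without cycle of length one, then
$$\max(D)\le\binom n{\lfloor n/2\rfloor}.$$

We are asked to prove or disprove it. Three facts are given as known. If $D$ has only negative arcs, the fixed points of any $f\in F(D)$ form an antichain, so the bound holds. For $K_n^-$ it is an equality. For $K_n^+$ one has $\max(K_n^+)\le(2-o(1))\binom n{\lfloor n/2\rfloor}/n$. We prove the first two in Section 4 and do not use the third.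

The conjecture is true. The talk proves three statements.

**Theorem A.** Let $D$ be a signed digraph on $[n]$ such that

- (a) $D$ has no positive loop;
- (b) whenever $D$ has both a positive and a negative arc from $j$ to $i$ with $i\ne j$, we have $j<i$.

Then every $f$ with $D(f)\subseteq D$ has at most $\binom n{\lfloor n/2\rfloor}$ fixed points. More generally, if $1\le k\le n+1$ and $D(f^1),\dots,D(f^k)\subseteq D$, then $|\bigcup_r\mathrm{Fix}(f^r)|$ is at most the sum of the $k$ largest among the binomial coefficients $\binom n0,\dots,\binom nn$.

A simple loopless $D$ satisfies (a) and (b) trivially, so Conjecture 1 is the case $k=1$.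

**Theorem B.** Let $D$ be an arbitrary signed digraph on $[n]$. If deleting some $p$ vertices makes $H(D)$ acyclic, then every $f\in F(D)$ has at most
$$2^p\binom{n-p}{\lfloor(n-p)/2\rfloor}$$
fixed points. For all $0\le p\le n$ this is attained by some $D$.

**Theorem C.** Let $D$ be simple without positive loops (for example, simple and loopless). Then $\max(D)=\binom n{\lfloor n/2\rfloor}$ if and only if $D$ is a switching of $K_n^-$, that is, there is $w\in\{\pm1\}^n$ such that the arcs of $D$ are exactly one arc $j\to i$ of sign $-w_iw_j$ for each $i\ne j$. If $n\ge2$, the networks attaining it are, up to switching, exactly the $h_m$ with $m\in\{\lfloor n/2\rfloor,\lceil n/2\rceil\}$.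

## 3. One, two and three components

Let $D(f)$ be simple and loopless.

For $n=1$, $f$ is constant and has $1=\binom10$ fixed point. For $n=2$, $f_1$ depends only on $x_2$, so a fixed point is determined by its second coordinate, and there are at most $2=\binom21$.

For $n=3$ the claim is that there are at most $3$ fixed points. If $x$ and $y=x^{(i)}$ were both fixed, then $x_i=f_i(x)=f_i(y)=y_i$, because $f_i$ does not depend on coordinate $i$; this is absurd. So $\mathrm{Fix}(f)$ contains no two adjacent vertices of the cube. Each of the four edges in direction $1$ contains at most one fixed point, so there are at most four. Suppose there are four. They meet $4\cdot3=12$ edges, all distinct, and the cube has $12$ edges. So every edge has exactly one end in $\mathrm{Fix}(f)$, and since the cube is connected, $\mathrm{Fix}(f)$ is the set of all even-weight points or of all odd-weight points. In the even case, $000,110,101,011$ force $f_1=0,1,1,0$ at $(x_2,x_3)=00,10,01,11$, so $f_1=x_2\oplus x_3$. In the odd case, $f_1=\neg(x_2\oplus x_3)$. Both have arcs of both signs from $2$ to $1$, and $D(f)$ is not simple. Hence there are at most three.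

The argument also shows what happens without simplicity. For $n\ge3$ the loopless network $f_i(x)=\bigoplus_{j\ne i}x_j$ has every even-weight point fixed, which makes $2^{n-1}$ of them; for $n=3$ this is $4>3$. So simplicity must enter, and in the proof for $n=3$ it entered through an exclusion between more distant points than neighbors.

## 4. Antichains, conflicting pairs, and a cyclic obstruction

We first isolate the mechanism that prevents two points from being fixed together.

**Lemma 3 (conflict).** Let $f$ be a network and let $x,y$ satisfy $x_i=0$, $y_i=1$. Suppose that for every $j$ with $x_j\ne y_j$ (including $j=i$), $D(f)$ has no arc from $j$ to $i$ of sign $y_j-x_j$. Then $x$ and $y$ are not both fixed points of $f$.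

*Proof.* Go from $x$ to $y$ by flipping the differing coordinates one at a time. If $y_j-x_j=+1$, the flip of $j$ is $0\to1$ and there is no positive arc $j\to i$, so $f_i$ does not increase. If $y_j-x_j=-1$, the flip is $1\to0$ and there is no negative arc $j\to i$, so lowering $x_j$ does not increase $f_i$ either. Hence $f_i(y)\le f_i(x)$. If both were fixed, we would get $1=y_i\le x_i=0$. $\square$

If all arcs of $D$ are negative and $x\le y$, $x\ne y$, then any $i$ with $x_i=0,y_i=1$ satisfies the hypothesis, because all $y_j-x_j$ that occur are $+1$. So $\mathrm{Fix}(f)$ is an antichain. We then use a textbook theorem, with its equality case, which we will need for Theorem C.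

**Sperner's theorem.** An antichain $X\subseteq\{0,1\}^n$ has at most $M=\binom n{\lfloor n/2\rfloor}$ elements. If $|X|=M$, then $X=\{x:|x|=m\}$ with $m\in\{\lfloor n/2\rfloor,\lceil n/2\rceil\}$.

*Proof.* There are $n!$ maximal chains from $0\cdots0$ to $1\cdots1$; exactly $|x|!\,(n-|x|)!$ pass through $x$, and each meets $X$ at most once. So $\sum_{x\in X}1/\binom n{|x|}\le1$. Each term is at least $1/M$, which gives $|X|\le M$. If $|X|=M$, every term equals $1/M$, so only the weights $\lfloor n/2\rfloor,\lceil n/2\rceil$ occur, and the sum is $1$, so every maximal chain meets $X$. If $n$ is even, $X$ lies in one layer of size $M$ and equals it. Let $n=2m+1$. If $X$ has no point of weight $m$, it is the layer of weight $m+1$. Otherwise take $x\in X$ of weight $m$, and let $x'$ be obtained from $x$ by changing one $1$ to $0$ and one $0$ to $1$. The coordinatewise maximum $y$ of $x$ and $x'$ has weight $m+1$ and is not in $X$, since $x<y$. A maximal chain through $x'$ and $y$ must meet $X$, at weight $m$ or $m+1$, hence at $x'$. So $x'\in X$. Such moves connect all points of weight $m$, so $X$ contains that layer and, by its size, equals it. $\square$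

So the conjecture holds for all-negative $D$. By Lemma 1 with $m=\lfloor n/2\rfloor$ it is an equality for $K_n^-$: if $n\ge2$, then $1\le m\le n-1$ and $h_m\in F(K_n^-)$; if $n=1$, $K_1^-$ has no arcs, $h_0$ is constant, and $\max(K_1^-)=1$.

**Trying to reduce to antichains.** By Lemma 2, the bound also holds for every switching of an all-negative graph. A natural plan is to choose, for each simple $D$, a switching $w$ for which the sets $\varphi_w(\mathrm{Fix}(f))$, $f\in F(D)$, are antichains. This fails for $D=K_4^+$, whatever $w$ is. Indeed, two of the four entries of $w$ coincide, say $w_i=w_j$; let $k,l$ be the other two vertices. Let $f_i$ and $f_j$ each be the OR of the three other coordinates, and $f_k$, $f_l$ the AND of the three other coordinates. Then $D(f)=K_4^+$. The point $0000$ is fixed. The point $z$ with $z_i=z_j=1$, $z_k=z_l=0$ is also fixed: $f_i(z)=f_j(z)=1$, and the ANDs for $k$ and $l$ see $z_l=0$ and $z_k=0$ respectively. The images of these two points under $\varphi_w$ differ only in coordinates $i,j$, and both change in the same direction since $w_i=w_j$. They are comparable. So no single reorientation of the cube works for all of $F(K_4^+)$.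

**Working with conflicts directly.** Lemma 3 needs no order. Suppose for the moment that $D$ is simple and loopless. For each ordered pair $(i,j)$ with $i\neq j$, pick a sign $v(i,j)$ such that $D$ has no arc $j\to i$ of sign $v(i,j)$. Call $i$ a witness for the pair $x,y$ if $x_i\ne y_i$ and $y_j-x_j=v(i,j)(y_i-x_i)$ for every other $j$ with $x_j\ne y_j$. The condition is symmetric in $x,y$, and after naming the points so that $x_i=0,y_i=1$ it is the hypothesis of Lemma 3. So a pair with a witness is never fixed together. It would suffice to partition the cube into $\binom n{\lfloor n/2\rfloor}$ sets in which every pair has a witness.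

In the all-negative case such sets are chains, and the cube can be partitioned into chains by adding one coordinate at a time: a chain $K$ with top $t$ becomes $(K\times\{0\})\cup\{(t,1)\}$ and $(K\setminus\{t\})\times\{1\}$. Let us imitate this. Given $K\subseteq\{0,1\}^\ell$ with a chosen witness for each pair, we need a $t\in K$ such that $(x,0)$ and $(t,1)$ have a witness for every other $x\in K$. If we keep the witness $i$ of the pair $x,t$, the new coordinate requires $1-0=v(i,\ell+1)(t_i-x_i)$, that is, $t_i-x_i=v(i,\ell+1)$. So each pair $x,y\in K$ has a winner, namely $y$ if $y_i-x_i=v(i,\ell+1)$ for the chosen witness $i$, and $t$ must win against all others. This is a tournament, and a tournament may have no such $t$.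

Here is a case. Let $\ell=3$, let all arcs among $1,2,3$ be positive, and let the arcs from $4$ to $1,2,3$ be negative. Then $v(i,j)=-1$ for $i,j\le3$ and $v(i,4)=+1$. Take
$$a=001,\qquad b=100,\qquad c=010 .$$
Any two of these differ in two coordinates, with opposite changes, so each differing coordinate is a witness. Choose witness $1$ for $\{a,b\}$, witness $2$ for $\{b,c\}$, witness $3$ for $\{c,a\}$. Since $v(i,4)=+1$, the winner has a $1$ at the witness: $b$ wins over $a$, $c$ over $b$, and $a$ over $c$. There is no top, and the induction stops.

The way out is visible in the same example. Take as witness always the first differing coordinate. Then $\{a,b\}$ and $\{b,c\}$ both use coordinate $1$, and $b$ wins both; $\{a,c\}$ uses coordinate $2$, and $c$ wins. The result $a,c,b$ is a lexicographic order, which is transitive. Restricting witnesses to first differing coordinates costs some conflicts, but the tournament becomes a linear order at every step. It also means that $v(i,j)$ is needed only for $i<j$, and this is where hypothesis (b) comes from.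

## 5. Linked points and the doubling of cliques

Let $D$ satisfy (a) and (b) of Theorem A. For $i<j$, hypothesis (b) says that $D$ does not have arcs of both signs from $j$ to $i$. So we may choose $v(i,j)\in\{+1,-1\}$ such that $D$ has **no** arc from $j$ to $i$ of sign $v(i,j)$. Fix such a choice for all $i<j$.

**Definition (linked, clique).** Let $0\le\ell\le n$. Let $x,y\in\{0,1\}^\ell$ be distinct and let $i$ be the first coordinate where they differ. They are linked if
$$y_j-x_j=v(i,j)(y_i-x_i)\quad\text{for every } j>i \text{ with } x_j\ne y_j .$$
The relation is symmetric, since exchanging $x$ and $y$ changes both signs. A clique is a nonempty set of pairwise linked points.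

Two examples. If $D$ has only negative arcs, we may take all $v(i,j)=+1$; then all differing coordinates change in the same direction, linked means comparable, and cliques are chains. If $D=K_n^+$, then all $v(i,j)=-1$; for $\ell=2$, every pair of points is linked except $00,11$. Being linked is not transitive: $00$ is linked to $10$ and $10$ to $11$, each pair differing in one coordinate, but $00$ and $11$ are not linked.

The first lemma says that cliques do what we want.

**Lemma 4.** If $D(f)\subseteq D$ and $x,y\in\{0,1\}^n$ are linked, then $x$ and $y$ are not both fixed points of $f$.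

*Proof.* Let $i$ be the first differing coordinate; by symmetry assume $x_i=0$, $y_i=1$. We check the hypothesis of Lemma 3. All differing coordinates are $\ge i$. For $j=i$, the sign is $y_i-x_i=+1$, and $D$ has no positive loop at $i$ by (a). For a differing $j>i$, linkedness gives $y_j-x_j=v(i,j)$, and $D$ has no arc $j\to i$ of this sign. Since $D(f)\subseteq D$, Lemma 3 applies. $\square$

The second lemma adds one coordinate to a clique.

**Lemma 5 (doubling).** Let $0\le\ell<n$ and let $K\subseteq\{0,1\}^\ell$ be a clique. For distinct $x,y\in\{0,1\}^\ell$ with first differing coordinate $i$, put $x\prec y$ if and only if $y_i-x_i=v(i,\ell+1)$. Then $\prec$ is a strict linear order. If $t$ and $b$ are the largest and smallest elements of $K$, then $K\times\{0,1\}$ is partitioned in each of the following two ways into a clique of size $|K|+1$ and a clique of size $|K|-1$ (absent if $|K|=1$):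

- (top) $(K\times\{0\})\cup\{(t,1)\}$ and $(K\setminus\{t\})\times\{1\}$;
- (bottom) $(K\times\{1\})\cup\{(b,0)\}$ and $(K\setminus\{b\})\times\{0\}$.

*Proof.* The relation $\prec$ compares two points at their first differing coordinate $i$, using the order $0<1$ if $v(i,\ell+1)=+1$ and the reversed order $1<0$ if $v(i,\ell+1)=-1$. It is a lexicographic order in which each coordinate carries its own fixed linear order, hence a strict linear order.

The two displays are clearly partitions of $K\times\{0,1\}$ with the stated sizes. It remains to see which points are linked, and there are three kinds of pairs.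

First, if $x,y\in K$ are distinct and $e\in\{0,1\}$, then $(x,e)$ and $(y,e)$ differ exactly where $x$ and $y$ do, so they are linked because $x,y$ are.

Second, $(x,0)$ and $(x,1)$ differ only in the last coordinate; no later coordinate imposes a condition, so they are linked.

Third, if $x\prec y$ in $K$, then $(x,0)$ and $(y,1)$ are linked. Let $i\le\ell$ be the first differing coordinate of $x,y$; it is also that of $(x,0),(y,1)$. The condition at coordinates $\le\ell$ holds because $x,y$ are linked. At coordinate $\ell+1$ we need $1-0=v(i,\ell+1)(y_i-x_i)$. This holds, since $y_i-x_i=v(i,\ell+1)$.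

In (top), the pairs in the first set are of the first kind, or $(t,0),(t,1)$, of the second kind, or $(x,0),(t,1)$ with $x\prec t$, of the third kind. In (bottom), they are of the first kind, or $(b,0),(b,1)$, or $(b,0),(y,1)$ with $b\prec y$. The second sets contain only pairs of the first kind. $\square$

This is an inductive construction in the style of de Bruijn and Kleitman, adapted to the signs of $D$. As an example take $K_3^+$, where all $v(i,j)=-1$, and always use (top). With $v=-1$ at every coordinate, the largest element for $\prec$ is the lexicographically smallest. The set $\{0,1\}^0$ is one point, so the first step gives the single clique $\{0,1\}$, with $t=0$. The second step gives $\{00,10,01\}$ and $\{11\}$, with tops $00$ and $11$. The third step gives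
$$\{000,100,010,001\},\qquad \{101,011\},\qquad \{110,111\}.\tag{1}$$
These are three cliques covering the cube, and $3=\binom31$. The points $000$ and $111$, both fixed when each $f_i$ is the AND of the two other coordinates, lie in different cliques.

## 6. Counting the cliques: proof of Theorem A

**Step 1: the partition.** The aim is to partition $\{0,1\}^n$ into cliques and to know their sizes. Start with the single clique $\{0,1\}^0$, of size $1$. Apply Lemma 5 to all cliques of the current partition, $n$ times, each time with (top) or (bottom) as we like. After $\ell$ steps we have a partition of $\{0,1\}^\ell$ into cliques. Let $a_\ell(s)$ be the number of cliques of size $s$, and set $a_\ell(0)=0$. A clique of size $s\geq 1$ after $\ell+1$ steps comes from one of size $s-1$ that grew or one of size $s+1$ that shrank, so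
$$a_{\ell+1}(s)=a_\ell(s-1)+a_\ell(s+1)\qquad(s\ge1).\tag{2}$$
The numbers do not depend on $D$, on the $v(i,j)$, or on the choices of (top) and (bottom).

**Step 2: solving the recursion.** We claim that
$$a_\ell(\ell+1-2q)=\binom\ell q-\binom\ell{q-1}\quad\Big(0\le q\le\lfloor \ell/2\rfloor\Big),\qquad a_\ell(s)=0\text{ for all other }s.\tag{3}$$
For $\ell=0$ this says $a_0(1)=1$ and nothing else. Assume (3) for $\ell$. By (2), $a_{\ell+1}(s)$ with $s\ge1$ vanishes unless $s=\ell+2-2q$ for an integer $q\ge0$, and $s\ge1$ means $q\le\lfloor(\ell+1)/2\rfloor$. For such $q$,
$$a_{\ell+1}(\ell+2-2q)=a_\ell(\ell+1-2q)+a_\ell(\ell+1-2(q-1)).$$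
The second term is $\binom\ell{q-1}-\binom\ell{q-2}$; for $q=0$ both sides are $0$. The first term is $\binom\ell q-\binom\ell{q-1}$ when $q\le\lfloor\ell/2\rfloor$. The only other possibility is $q=(\ell+1)/2$; then the first term is $a_\ell(0)=0$, and the formula also gives $0$, because $\binom{2q-1}{q}=\binom{2q-1}{q-1}$. Adding,
$$\Big[\binom\ell q-\binom\ell{q-1}\Big]+\Big[\binom\ell{q-1}-\binom\ell{q-2}\Big]=\binom{\ell+1}q-\binom{\ell+1}{q-1},$$
by Pascal's rule applied to $\binom\ell q+\binom\ell{q-1}$ and to $\binom\ell{q-1}+\binom\ell{q-2}$. This proves (3).

**Step 3: cliques of size at least $r$.** Let $1\le r\le n+1$. A size $n+1-2q$ is at least $r$ if and only if $q\le(n+1-r)/2$, and then $q\le n/2$ automatically. The sum telescopes: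
$$\#\{K:|K|\ge r\}=\sum_{0\le q\le(n+1-r)/2}\Big[\binom nq-\binom n{q-1}\Big]=\binom n{\lfloor(n+1-r)/2\rfloor}.\tag{4}$$

**Step 4: one network.** With $r=1$, (4) says that the partition has exactly $\binom n{\lfloor n/2\rfloor}$ cliques. By Lemma 4 each contains at most one fixed point of $f$. Hence $|\mathrm{Fix}(f)|\le\binom n{\lfloor n/2\rfloor}$, and Conjecture 1 follows.

**Step 5: several networks.** Each clique $K$ contains at most one fixed point of each $f^r$, so at most $\min(k,|K|)$ points of the union. Therefore
$$\Big|\bigcup_{r=1}^k\mathrm{Fix}(f^r)\Big|\le\sum_K\min(k,|K|)=\sum_{r=1}^k\#\{K:|K|\ge r\}=\sum_{r=1}^k\binom n{\lfloor(n+1-r)/2\rfloor}.$$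
It remains to recognize the sum. If $n=2m$, the lower indices for $r=1,2,3,\dots,n+1$ are $m,m-1,m-1,m-2,m-2,\dots,0,0$. If $n=2m+1$, they are $m,m,m-1,m-1,\dots,0,0$. Since $\binom nq=\binom n{n-q}$, these are the $n+1$ binomial coefficients $\binom n0,\dots,\binom nn$ in nonincreasing order, and the first $k$ of them are the $k$ largest. This proves Theorem A. $\blacksquare$

**Sharpness.** For $k=1$ the graph $K_n^-$ attains the bound. For general $k$, take $D=K_n^-$ and the $k$ networks $h_m$ for the $k$ values of $m$ with largest $\binom nm$. By Lemma 1 their graphs are contained in $K_n^-$, and their fixed point sets are disjoint layers. Condition (a) cannot be dropped: the identity has $2^n$ fixed points.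

## 7. Double arcs and positive loops: proof of Theorem B

The aim is to freeze the deleted vertices and to apply Theorem A to what is left.

**Step 1: freezing.** Let $P\subseteq[n]$, $|P|=p$, be such that $H(D)-P$ is acyclic, and let $f\in F(D)$. If $p=n$, the bound is $2^n$, which is trivial. Otherwise, for $u\in\{0,1\}^P$ let $f^u$ be the network on $[n]\setminus P$ with $f^u_i(z)=f_i(z,u)$. If some $z$ gives a signed arc $j\to i$ in $D(f^u)$, then $(z,u)$ gives the same arc in $D(f)=D$, so $D(f^u)\subseteq D-P$. If $x=(z,u)$ is a fixed point of $f$, then $z$ is a fixed point of $f^u$, and $z$ determines $x$ once $u$ is given.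

**Step 2: relabeling.** Since $H(D)-P$ is acyclic, it has no loops, so $D-P$ has no positive loop: this is (a). List the vertices of $[n]\setminus P$ in a topological order of $H(D)-P$, so that every arc $j\to i$ of it goes from an earlier to a later vertex, and relabel them $1,\dots,n-p$ in this order. Then (b) holds. Theorem A gives $|\mathrm{Fix}(f^u)|\le\binom{n-p}{\lfloor(n-p)/2\rfloor}$.

**Step 3: summation.** There are $2^p$ choices of $u$, and the fixed points of $f$ with $x_P=u$ inject into $\mathrm{Fix}(f^u)$. Summing gives the bound.

**Step 4: sharpness.** Let $D$ be the disjoint union of $K_{n-p}^-$ and $p$ isolated vertices with positive loops. Deleting these $p$ vertices leaves $H(K_{n-p}^-)$, which has no arcs. Put $f_i(x)=x_i$ on the $p$ vertices and, if $p<n$, a network in $F(K_{n-p}^-)$ with $\binom{n-p}{\lfloor(n-p)/2\rfloor}$ fixed points on the others, as in Section 4. Then $f\in F(D)$, and it has $2^p\binom{n-p}{\lfloor(n-p)/2\rfloor}$ fixed points. $\blacksquare$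

As a check, consider the network $f_i(x)=\bigoplus_{j\ne i}x_j$ of Section 3, with $n\ge3$. Flipping $x_j$ can raise or lower $f_i$, depending on the other coordinates, so $H(D)$ has arcs in both directions between any two vertices. Any two vertices form a cycle, so $p=n-1$ vertices must be deleted. The bound is $2^{n-1}\binom10=2^{n-1}$, and the network attains it.

## 8. Equality: every clique of every partition is hit once

We now prove Theorem C. Write $M=\binom n{\lfloor n/2\rfloor}$.

**Step 0: the easy direction and $n=1$.** If $D$ is the switching of $K_n^-$ by $w$, then by Lemma 2 the map $f\mapsto\varphi_w\circ f\circ\varphi_w$ is a bijection from $F(K_n^-)$ to $F(D)$ that preserves the number of fixed points. So $\max(D)=\max(K_n^-)=M$. For the converse, let $D$ be simple without positive loops, and let $f\in F(D)$ have fixed point set $X$ with $|X|=M$. If $n=1$, then $M=1$; a negative loop would force $f_1(x)=1-x_1$, which has no fixed point, so $D$ has no loop and $D=K_1^-$. From now on $n\ge2$, and we put $M_2=\binom{n-2}{\lfloor(n-2)/2\rfloor}$.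

**Step 1: a strict inequality.** All contradictions below have the form $|X|=4M_2$, so we check that
$$M<4M_2.\tag{5}$$
If $n=2m$, then $M/M_2=\frac{2m(2m-1)}{m^2}=4-\frac2m$. If $n=2m+1$, then $M/M_2=\frac{(2m+1)(2m)}{(m+1)m}=4-\frac2{m+1}$.

**Step 2: exact counts.** The aim is to turn the equality $|X|=M$ into information about $X$. Since $D$ is simple without positive loops, (a) and (b) hold for **every** ordering of the vertices. Call $v\in\{\pm1\}$ admissible for the ordered pair $(i,j)$ if $D$ has no arc $j\to i$ of sign $v$; at least one value is always admissible. We may process the coordinates in any order, choose any admissible $v(i,j)$ for $i$ before $j$, and choose (top) or (bottom) at will. Every time we get exactly $M$ cliques, each with at most one point of $X$. As $|X|=M$, **each clique contains exactly one point of $X$**.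

Let $N_s(t)$ be the number of cliques obtained from one clique of size $s$ by $t$ further steps. It depends only on $s$ and $t$: $N_s(0)=1$ for $s\ge1$, and $N_s(t+1)=N_{s+1}(t)+N_{s-1}(t)$, where $N_0(t)=0$. Let $K$ be a clique of size $s$ in the partition after $\ell$ steps. Its final descendants partition $K\times\{0,1\}^{n-\ell}$, and each contains exactly one point of $X$. Hence
$$\text{exactly } N_s(n-\ell) \text{ points of } X \text{ have their first } \ell \text{ coordinates in } K,\tag{6}$$
where "first" refers to the chosen ordering. By (3), or (4) with $r=1$, a single clique of size $1$ gives $N_1(t)=\binom t{\lfloor t/2\rfloor}$ cliques after $t$ steps. A clique of size $1$ yields after one step just one clique, of size $2$, so $N_2(t)=N_1(t+1)$. In particular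
$$N_1(n-2)=M_2,\qquad N_2(n-3)=M_2\ \text{ if } n\ge3.\tag{7}$$

**Step 3: pairs.** We show that for $i\ne j$ both arcs $i\to j$ and $j\to i$ exist and have the same sign. Put $X_{ab}=\{x\in X:x_i=a,\ x_j=b\}$. Take an ordering that begins with $i,j$, and let $v=v(i,j)$. After one step the only clique is $\{0,1\}$. Its largest element is $t=1$ if $v=+1$ and $t=0$ if $v=-1$; the smallest is $1-t$. The second step yields a singleton clique: $\{(1-t,1)\}$ with (top), $\{(t,0)\}$ with (bottom). By (6) and (7), each of these is the beginning of exactly $M_2$ points of $X$. Hence
$$v=+1\ \Rightarrow\ |X_{01}|=|X_{10}|=M_2,\qquad v=-1\ \Rightarrow\ |X_{00}|=|X_{11}|=M_2.\tag{8}$$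
If $D$ had no arc $j\to i$, both values of $v$ would be admissible, and (8) would give $|X|=4M_2>M$, a contradiction. So the arc $j\to i$ exists, and by exchanging the roles of $i$ and $j$, so does $i\to j$. The admissible value for $(i,j)$ is now unique: it is the opposite of the sign of $j\to i$. An ordering beginning with $j,i$ gives (8) with $v=v(j,i)$, because the sets $\{X_{01},X_{10}\}$ and $\{X_{00},X_{11}\}$ do not change when $i$ and $j$ are exchanged. If the two arcs had different signs, the two orderings would have opposite values of $v$, and again $|X|=4M_2>M$. So for all $i\ne j$ both arcs exist, with a common sign that we write $-v_{ij}$, where $v_{ij}=v_{ji}$.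

**Step 4: triples.** Let $n\ge3$ and let $i,j,k$ be distinct. We show that
$$v_{ij}v_{ik}v_{jk}=+1.\tag{9}$$
Suppose the product is $-1$. Switch $D$ and $f$ with $w_i=1$, $w_j=-v_{ij}$, $w_k=-v_{ik}$, and $w=1$ elsewhere. By Lemma 2, the number of fixed points and the signs of loops do not change, the graph stays simple, and each $v_{pq}$ is multiplied by $w_pw_q$. The new values are $-v_{ij}^2=-1$, $-v_{ik}^2=-1$, and $v_{jk}v_{ij}v_{ik}=-1$. So we may assume $v_{ij}=v_{ik}=v_{jk}=-1$. Take an ordering beginning with $i,j,k$ and always use (top). This is the computation that led to (1): after three steps the cliques are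
$$\{000,100,010,001\},\qquad\{101,011\},\qquad\{110,111\}.$$
Let $y_c=|\{x\in X:(x_i,x_j,x_k)=c\}|$. By (6) and (7), the two cliques of size $2$ give
$$y_{101}+y_{011}=M_2,\qquad y_{110}+y_{111}=M_2 .$$
The first equation concerns the points whose third processed coordinate is $1$ and of whose first two exactly one is $1$. All three signs being equal, we may process the three vertices in any order. The order $i,k,j$ gives $y_{110}+y_{011}=M_2$, and the order $j,k,i$ gives $y_{110}+y_{101}=M_2$. The three equations in $y_{101},y_{011},y_{110}$ force all three to be $M_2/2$, and then $y_{111}=M_2/2$.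

Now switch with $w=(-1,\dots,-1)$. All products $w_pw_q$ are $1$, so the graph does not change, while all points of $X$ are complemented. The same argument for the switched network gives $y_{010}=y_{100}=y_{001}=y_{000}=M_2/2$. Adding all eight numbers, $|X|=8\cdot M_2/2=4M_2>M$, a contradiction. So (9) holds.

**Step 5: $D$ is a switching of $K_n^-$, up to loops.** Put $w_1=1$ and $w_j=v_{1j}$ for $j\ge2$. Then $v_{1j}=w_1w_j$. For distinct $i,j\ge2$, (9) with the triple $1,i,j$ gives $v_{ij}=v_{1i}v_{1j}=w_iw_j$. So every arc $j\to i$ with $i\ne j$ has sign $-w_iw_j$. Switching $D$ and $f$ by this $w$, we may assume that all arcs between distinct vertices are negative. Loops, if there are any, are negative too.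

**Step 6: the network is a threshold, and there are no loops.** All arcs being negative, $X$ is an antichain by Section 4, with $M$ elements. By the equality case of Sperner's theorem, $X=\{x:|x|=m\}$ with $m\in\{\lfloor n/2\rfloor,\lceil n/2\rceil\}$, so $1\le m\le n-1$. Each $f_i$ is nonincreasing in all variables. Fix $i$ and $x$.

If $\sum_{j\ne i}x_j\le m-1$, set coordinate $i$ to $1$; the weight is then at most $m$, and we change further zeros to ones until it is exactly $m$. This gives $y\in X$ with $y\ge x$ and $y_i=1$, so $f_i(x)\ge f_i(y)=y_i=1$.

If $\sum_{j\ne i}x_j\ge m$, set coordinate $i$ to $0$; the weight is then at least $m$, and we change further ones to zeros until it is exactly $m$. This gives $y\in X$ with $y\le x$ and $y_i=0$, so $f_i(x)\le f_i(y)=y_i=0$.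

Hence $f=h_m$. By Lemma 1, $D=D(h_m)=K_n^-$; in particular there are no loops. Undoing the switching, the original $D$ is a switching of $K_n^-$, and the original network is a switching of $h_m$. Conversely, for $m\in\{\lfloor n/2\rfloor,\lceil n/2\rceil\}$ and $n\ge2$, Lemma 1 says that $D(h_m)=K_n^-$ and that $\mathrm{Fix}(h_m)$ is the layer of weight $m$, which has $M$ elements; by Lemma 2 the same count holds for every switching of $h_m$. This proves Theorem C. $\blacksquare$
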